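\title{The classes $S_{p,q}$ of lacunary sets are not closed under unions}

\begin{abstract}
A set $E$ of characters of a compact abelian group $G$ belongs to the class $S_{p,q}(G)$ if $\|\hat f\|_{\ell^q}\le C\|f\|_{L^p}$ for all trigonometric polynomials $f$ with spectrum in $E$. We show that the union of two sets of this class need not belong to it. On the circle the union property fails for $p=1$, $q=\ln 2/\ln(4/\pi)$. More generally, for every $1\le p<2$ it fails for some $q\in(2,p')$ on every group whose dual is not of bounded exponent. The two sets are assembled from random two-colorings of high Cartesian powers of small sets for which the inequality holds with constant $1$ at an exponent slightly larger than $q$, but not at $q$ itself.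
\end{abstract}

\section{The union problem}\label{sec:intro}

Let $G$ be an infinite compact abelian group with normalized Haar measure and let $\Gamma$ be its discrete dual group, written additively: $(\gamma+\gamma')(x)=\gamma(x)\gamma'(x)$. For $f\in L^1(G)$ put $\hat f(\gamma)=\int f\bar\gamma$. For $E\subset\Gamma$ let $T_E$ be the space of trigonometric polynomials $f=\sum_{\gamma\in E}\xi_\gamma\gamma$ (finite sums) whose Fourier transform $\hat f=\xi$ vanishes outside $E$. Norms of functions on $G$ are $L^p$ norms, norms of functions on $\Gamma$ are $\ell^q$ norms, and $1/p+1/p'=1$. For $1\le p,q\le\infty$ let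
\[
C_{p,q}(E)=\sup\{\|\hat f\|_q:\ f\in T_E,\ \|f\|_p=1\},\qquad C_{p,q}(\emptyset)=0,
\]
the norm of the Fourier transform restricted to $T_E$. There are two classes to consider.
\begin{itemize}
\item $E\in S_{p,q}=S_{p,q}(G)$ if $C_{p,q}(E)<\infty$, that is, $\|\hat f\|_q\le C\|f\|_p$ for all $f\in T_E$.
\item $E\in S^*_{p,q}$ if there is $C$ with $\|\sum_{\gamma\in E}\xi_\gamma\gamma\|_{p'}\le C\|\xi\|_{q'}$ for all finitely supported $\xi$ vanishing outside $E$.
\end{itemize}
Both classes contain all finite sets and all subsets of their members. They measure how thin $E$ is. The Hausdorff--Young inequality $\|\hat f\|_{p'}\le\|f\|_p$, valid for $1\le p\le2$, holds for every spectrum; membership in $S_{p,q}$ with $q<p'$ says that on $E$ one gains summability beyond it.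

The starred class is closed under unions. If $E_1,E_2\in S^*_{p,q}$ and $\xi$ is supported on $E_1\cup E_2$, write $\xi=\xi^1+\xi^2$ with disjoint supports, $\xi^i$ supported on $E_i$; then $\|\xi^i\|_{q'}\le\|\xi\|_{q'}$ and the triangle inequality in $L^{p'}$ finishes the proof. The starred class is also the smaller one. If $E\in S^*_{p,q}$, $f$ is \emph{any} trigonometric polynomial and $\xi$ is supported on $E$, then
\[
\Big|\sum\hat f(\gamma)\overline{\xi_\gamma}\Big|=\Big|\int f\,\overline{\sum\xi_\gamma\gamma}\Big|\le C\|f\|_p\|\xi\|_{q'},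
\]
so $\|\hat f|_E\|_q\le C\|f\|_p$; in particular $S^*_{p,q}\subset S_{p,q}$. The question posed in \cite{lacunary} is whether the larger class shares the union property:
\begin{quote}
Is it true that for every infinite compact abelian group $G$, all $1\le p,q\le\infty$ and all $E_1,E_2\in S_{p,q}(G)$ one has $E_1\cup E_2\in S_{p,q}(G)$?
\end{quote}
The argument above does not carry over. One may split $f\in T_{E_1\cup E_2}$ as $f_1+f_2$ with $f_i\in T_{E_i}$, but the hypothesis bounds $\|\hat f_i\|_q$ by $\|f_i\|_p$, and nothing bounds $\|f_i\|_p$ by $\|f\|_p$.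

For most exponents the answer is nevertheless yes.
\begin{itemize}
\item If $p,q\ge2$, every set is in $S_{p,q}$, since $\|\hat f\|_q\le\|\hat f\|_2=\|f\|_2\le\|f\|_p$.
\item If $p\le2$ and $q\ge p'$, every set is in $S_{p,q}$ by Hausdorff--Young.
\item If $p<\infty$ and $q<2$, only finite sets are in $S_{p,q}$. Khinchine's inequality $\mathbb E|\sum\epsilon_ia_i|^p\le c_p^p(\sum|a_i|^2)^{p/2}$ for independent uniform signs $\epsilon_i$, integrated over $G$, shows that for $m$ distinct $\gamma_i\in E$ some choice of signs has $\|\sum\pm\gamma_i\|_p\le c_p\sqrt m$. The coefficients have $\ell^q$ norm $m^{1/q}$, so $m$ is bounded.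
\item $S_{\infty,1}$ is the class of Sidon sets, which is closed under unions by Drury's theorem.
\end{itemize}
So the union property can fail only for $1\le p<2\le q<p'$ or for $p=\infty$, $1<q<2$. The Sidon case, in which the class is not a trivial one and unions are still allowed, suggests a positive answer. The answer is negative.

Let $\mathbb T$ be the unit circle, with characters $z\mapsto z^j$, $j\in\mathbb Z$. For $k\ge1$ put $K_k=\{0,1,\dots,k\}\subset\mathbb Z$ and
\[
q_k(p)=\min\{s\in[2,\infty):\ C_{p,s}(K_k)=1\},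
\]
the smallest exponent $s\ge2$ such that $\|\hat f\|_s\le\|f\|_p$ for all polynomials $f$ of degree at most $k$. We show in Section~\ref{sec:critical} that the minimum exists for $p=1$, $k=1$ and for $1<p<2$, $k\ge1$. The group $\Gamma$ is \emph{of bounded exponent} if $m\Gamma=0$ for some $m\ge1$; the group $\mathbb Z$ is not.

\begin{theorem}\label{thm:main}
Let $G$ be a compact abelian group whose dual $\Gamma$ is not of bounded exponent. Let either
\begin{itemize}
\item[(a)] $1\le p<2$ and $k=1$, or
\item[(b)] $1<p<2$, $p$ irrational, and $k\ge1$ arbitrary,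
\end{itemize}
and let $q=q_k(p)$. Then $2<q<p'$, and there are disjoint sets $E_1,E_2\in S_{p,q}(G)$ with $E_1\cup E_2\notin S_{p,q}(G)$. Moreover $q_1(1)=\ln2/\ln(4/\pi)$, and for $1<p<2$ we have $q_k(p)\to p'$ as $k\to\infty$.
\end{theorem}

Thus $G=\mathbb T$, $p=1$, $q=\ln2/\ln(4/\pi)\approx2.869$ gives a counterexample. For every $p\in[1,2)$ the union property fails for some $q\in(2,p')$, and for irrational $p$ for a set of $q$ accumulating at $p'$. The other pairs $(p,q)$ in the two ranges above, and groups whose dual has bounded exponent, are not settled here.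

\section{The idea on the cube $\{0,1\}^n$}\label{sec:idea}

An infinite counterexample will be glued from finite blocks $A=E_1\sqcup E_2$ with $C_{p,q}(A)$ arbitrarily large and $C_{p,q}(E_i)$ bounded. Let us look for such blocks when $p=1$. Put
\[
\lambda=\frac{\ln2}{\ln(4/\pi)},\qquad\text{so that } 2^{1/\lambda}=\frac4\pi=\int_{-\pi}^{\pi}2\cos\frac\theta2\,\frac{d\theta}{2\pi}=\|1+z\|_1 ,
\]
and fix $s$ with $2<s<\lambda$. A singleton has constant $1$, while the function $1+z$ shows $C_{1,s}(\{0,1\})\ge\rho:=2^{1/s}\pi/4>1$. So a union already loses a factor, and products amplify the loss. On $\mathbb T^n$ the function $f=\prod_{i\le n}(1+z_i)$ has spectrum $A=\{0,1\}^n$, norm $\|f\|_1=(4/\pi)^n$ and $\|\hat f\|_s=2^{n/s}$, whence $C_{1,s}(A)\ge\rho^n$.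

The difficulty is to split $A$ into two good halves. A structured splitting fails. For the splitting by the parity of $e_1+\dots+e_n$, the functions $\frac12[\prod(1+z_i)\pm\prod(1-z_i)]$ have spectrum in the halves, $L^1$ norm at most $(4/\pi)^n$ and $2^{n-1}$ coefficients equal to $1$, so both halves have constant at least $2^{-1/s}\rho^n$. Likewise a half that contains an $m$-dimensional face of the cube has constant at least $\rho^m$.

What makes $f$ bad is that $f/\|f\|_1$ has many coefficients of the same height $t=(\pi/4)^n$, namely $2^n=t^{-\lambda}$ of them. A good half must not contain a large level set $\{|\hat g|\ge t\}$ of any $g\in T_A$ with $\|g\|_1\le1$. A counting argument shows that up to precision $t/4$ there are only about $\exp((n/t)^{2+\varepsilon})$ vectors $\hat g$, and a set with $L$ elements is monochromatic in a random two-coloring with probability $2^{1-L}$. Hence some coloring has no monochromatic level set at height $t$ with more than $c(n/t)^{2+\varepsilon}$ elements; this is Proposition~\ref{prop:color}.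 Take $\varepsilon=(s-2)/2$ and $g$ with spectrum in one color class and $\|g\|_1\le1$. All coefficients have modulus at most $1$, and summing over the shells $2^{-j-1}<|\hat g|\le2^{-j}$ gives
\[
\|\hat g\|_s^s\le\sum_{j\ge0}c\,(n2^{j+1})^{2+\varepsilon}2^{-js}=c\,(2n)^{2+\varepsilon}\sum_{j\ge0}2^{-\varepsilon j}.
\]
The halves have constants polynomial in $n$, against the exponential constant of $A$.

Polynomial is not bounded. The loss $n^{2+\varepsilon}$ sits in the first shells, where the coloring bound is weak, and disappears once $2^{-\varepsilon j}$ beats $n^{2+\varepsilon}$. The large coefficients need a different control, and the cube offers one. We shall see that $C_{1,\lambda}(A)=1$. With $h=\lambda-s$, passing from exponent $\lambda$ to exponent $s$ costs only a factor $2$ on coefficients of modulus at least $2^{-1/h}$. Since $\log\rho$ is proportional to $h$ for small $h$, a power $n$ of order $1/h$ makes $\rho^n$ as large as a prescribed constant, and the remaining shells contribute about $n^{2+\varepsilon}2^{-\varepsilon/h}$,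 which tends to $0$ with $h$.

On the cube $h\to0$ forces $s$ to move, whereas the theorem needs one fixed exponent $q$. We therefore fix $q$ and move the set: we need sets $B$ of bounded size for which the constant equals $1$ at an exponent $q+h$, exceeds $e^{\kappa h}$ at $q$, with $h\to0$ and $\kappa>0$ fixed. Such sets are built in Sections~\ref{sec:critical} and~\ref{sec:Ba}, split in Section~\ref{sec:blocks}, and glued in Section~\ref{sec:assembly}.

\section{Products and transfer of norms}\label{sec:tools}

The constant $C_{p,s}(E)$ makes sense for subsets of the dual of any compact abelian group. It is nonincreasing in $s$, nondecreasing in $E$, invariant under translation of $E$ (multiply by a character), and at least $1$ for $E\ne\emptyset$ (test on one character). So $C_{p,s}(E)=1$ means $\|\hat f\|_s\le\|f\|_p$ for all $f\in T_E$.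

We use Minkowski's integral inequality in the following form: for $r\ge1$ and finitely many functions $\phi_a\ge0$,
\begin{equation}\label{eq:mink}
\Big(\sum_a\Big(\int\phi_a\Big)^r\Big)^{1/r}\le\int\Big(\sum_a\phi_a^r\Big)^{1/r}.
\end{equation}

\begin{lemma}[Products]\label{lem:tensor}
Let $1\le p\le s<\infty$ and let $A$, $B$ be finite nonempty subsets of the duals of $G_1$, $G_2$. Then $C_{p,s}(A\times B)=C_{p,s}(A)\,C_{p,s}(B)$ on $G_1\times G_2$.
\end{lemma}

\begin{proof}
For a product $f_1(x)f_2(y)$ both the $L^p$ norm and the $\ell^s$ norm of the coefficients multiply, which gives $\ge$. Conversely let $f=\sum\xi_{ab}\,a(x)b(y)$ and $F_a(y)=\sum_b\xi_{ab}b(y)$. Apply the definition of $C_{p,s}(B)$ to each $F_a$, then \eqref{eq:mink} with $r=s/p\ge1$ and $\phi_a=|F_a|^p$, then the definition of $C_{p,s}(A)$ to $f(\cdot,y)=\sum_aF_a(y)\,a$ for fixed $y$: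
\begin{align*}
\Big(\sum_{a,b}|\xi_{ab}|^s\Big)^{p/s}&\le C_{p,s}(B)^p\Big(\sum_a\Big(\int|F_a|^p\Big)^{s/p}\Big)^{p/s}\\
&\le C_{p,s}(B)^p\int\Big(\sum_a|F_a(y)|^s\Big)^{p/s}dy\le C_{p,s}(B)^pC_{p,s}(A)^p\|f\|_p^p.\qedhere
\end{align*}
\end{proof}

Twice we shall move a finite set of frequencies from one group to another along a homomorphism. The $L^p$ norms are almost preserved provided the homomorphism creates no relation among finitely many frequencies specified in advance.

\begin{lemma}[Transfer]\label{lem:transfer}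
Let $H$ be a compact abelian group, $V$ a finite subset of its dual, $1\le p<\infty$ and $0<\delta<1$. There is a finite set $D$ of nontrivial characters of $H$ with the following property. If $\pi:X\to H$ is a continuous homomorphism from a compact abelian group $X$ and $\chi\circ\pi$ is nontrivial for every $\chi\in D$, then $\chi\mapsto\chi\circ\pi$ is injective on $V$ and
\[
(1-\delta)\|F\|_{L^p(H)}\le\|F\circ\pi\|_{L^p(X)}\le(1+\delta)\|F\|_{L^p(H)}\qquad(F\in T_V).
\]
\end{lemma}

\begin{proof}
The set $\{F\in T_V:\|F\|_p=1\}$ is the unit sphere of a norm on a finite-dimensional space, and $F\mapsto|F|^p$ is continuous into $C(H)$ with the sup norm. So the functions $|F|^p$ form a compact subset of $C(H)$. Trigonometric polynomials are dense in $C(H)$ by the Stone--Weierstrass theorem, hence there are finitely many of them, $P_1,\dots,P_I$, such that each $|F|^p$ is within $\delta/2$ of some $P_i$. Let $D$ consist of all nontrivial frequencies of the $P_i$ and all differences of distinct elements of $V$. The differences give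 injectivity. A nontrivial character has integral $0$, so $\int_XP_i\circ\pi=\int_HP_i$, both sides being the constant term of $P_i$. For $\|F\|_p=1$ this gives $|\int_X|F\circ\pi|^p-1|\le\delta$, and $(1-\delta)^{1/p}\ge1-\delta$, $(1+\delta)^{1/p}\le1+\delta$.
\end{proof}

\section{Critical exponents and extremal polynomials}\label{sec:critical}

Fix $1\le p<2$. For a finite nonempty $B\subset\mathbb Z$ and a fixed $f\in T_B$ the function $s\mapsto\|\hat f\|_s$ is continuous and nonincreasing, so the set of $s\in[2,\infty)$ with $\|\hat f\|_s\le\|f\|_p$ is closed and upward closed. Intersecting over $f$, the set $\{s\in[2,\infty):C_{p,s}(B)=1\}$ is either empty or a half-line $[\sigma,\infty)$. We call $\sigma=\sigma_p(B)$ the \emph{critical exponent} of $B$, with $\sigma_p(B)=\infty$ in the empty case. For $s\in[2,\infty)$ we have $C_{p,s}(B)=1$ if $s\ge\sigma_p(B)$ and $C_{p,s}(B)>1$ otherwise, and $q_k(p)=\sigma_p(K_k)$ whenever this number is finite.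

\subsection*{The exponents $q_k(p)$}

\begin{proposition}\label{prop:q11}
$\sigma_1(\{0,1\})=\lambda=\ln2/\ln(4/\pi)$.
\end{proposition}

\begin{proof}
Let $f=\xi_0+\xi_1z$. Replacing $f(z)$ by $zf(\bar z)$ exchanges the coefficients, a rotation of $z$ and a constant factor change their arguments and common size, and none of this affects $\|\hat f\|_s/\|f\|_1$. So $C_{1,s}(\{0,1\})=1$ if and only if $1+t^s\le\|1+tz\|_1^s$ for $0\le t\le1$. For $s<\lambda$ this fails at $t=1$ because $2^{1/s}>4/\pi$. It remains to prove it for $s=\lambda$. Note $2<\lambda<4$, since $(4/\pi)^2<2<(4/\pi)^4$, that is, $\pi^2>8$ and $\pi^4<128$.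

For $t<1$, Parseval's identity for $(1+tz)^{1/2}=\sum_l\binom{1/2}{l}t^lz^l$ gives
\[
\|1+tz\|_1=I(t^2),\qquad I(x)=\sum_{l\ge0}\binom{1/2}{l}^2x^l .
\]
For $l\ge1$ the ratio of the moduli of consecutive binomial coefficients is $\frac{l-1/2}{l+1}=1-\frac{3/2}{l+1}\le e^{-3/(2l+2)}$, so $\binom{1/2}l=O(l^{-3/2})$. Hence the series for $I$ and $I'$ converge uniformly on $[0,1]$, $I\in C^1[0,1]$, and the identity extends to $t=1$ by continuity: $I(1)=4/\pi$. Differentiating under the integral for $t<1$,
\[
2tI'(t^2)=\int_{-\pi}^\pi\frac{t+\cos\theta}{|1+te^{i\theta}|}\,\frac{d\theta}{2\pi}.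
\]
The numerator is $\operatorname{Re}[e^{-i\theta}(1+te^{i\theta})]$, so the integrand is bounded by $1$. As $t\to1$ it tends to $\frac12|1+e^{i\theta}|$ for $\theta\neq\pm\pi$, because $|1+e^{i\theta}|^2=2+2\cos\theta$. Thus $2I'(1)=2/\pi$ and $I'(1)=1/\pi$.

Put $u=I^\lambda$. We must show $u(x)\ge1+x^{\lambda/2}$ on $[0,1]$, with equality at both ends. Both sides are convex, so convexity does not compare them directly. Dividing by $x$ removes the zero at $x=0$ and turns $x^{\lambda/2}$ into the concave function $x^{\lambda/2-1}$, as $0<\lambda/2-1<1$. So let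
\[
v(x)=\frac{u(x)-1}{x}-x^{\lambda/2-1},\qquad0<x\le1 .
\]
Since $I\ge1$, $I',I'',I'''\ge0$ on $[0,1)$ and $\lambda>2$,
\[
u'''=\lambda I^{\lambda-1}I'''+3\lambda(\lambda-1)I^{\lambda-2}I'I''+\lambda(\lambda-1)(\lambda-2)I^{\lambda-3}(I')^3\ge0 .
\]
Hence $u'$ is convex, and so is $(u(x)-1)/x=\int_0^1u'(x\tau)\,d\tau$, where $u(0)=1$ was used. Therefore $v$ is convex, and it is $C^1$ on $(0,1]$. At the right end $u(1)=2$ gives $v(1)=0$, and $u'(1)=\lambda u(1)I'(1)/I(1)=\lambda\cdot2\cdot\frac1\pi\cdot\frac\pi4=\frac\lambda2$ gives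
\[
v'(1)=u'(1)-(u(1)-1)-\Big(\frac\lambda2-1\Big)=0 .
\]
A convex function lies above its tangent lines, so $v\ge0$, which is the inequality $I(t^2)^\lambda\ge1+t^\lambda$.
\end{proof}

\begin{proposition}\label{prop:qk}
For $1\le p<2$ and $k\ge1$ we have $\sigma_p(K_k)>2$. For $1<p<2$ we have $\sigma_p(K_k)\le p'<\infty$ and $q_k(p)\to p'$ as $k\to\infty$.
\end{proposition}

\begin{proof}
Since $|1+z|$ is not constant and $p<2$, we have $\|1+z\|_p<\|1+z\|_2=\sqrt2$, which is the $\ell^2$ norm of the coefficients. So $C_{p,2}(K_k)>1$. The bound $\sigma_p(K_k)\le p'$ is Hausdorff--Young. Let $1<p<2$ and $D_k=\sum_{j=0}^kz^j$. For $|\theta|\le\pi$ we have $|D_k(e^{i\theta})|\le\min(k+1,1/|\sin(\theta/2)|)\le\min(k+1,\pi/|\theta|)$, hence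
\[
\|D_k\|_p^p\le\frac1\pi\int_0^{\pi/(k+1)}(k+1)^p\,d\theta+\frac1\pi\int_{\pi/(k+1)}^\infty\Big(\frac\pi\theta\Big)^pd\theta=p'\,(k+1)^{p-1}.
\]
For $s\in[2,p')$ it follows that $C_{p,s}(K_k)\ge(p')^{-1/p}(k+1)^{1/s-1/p'}\to\infty$, so $q_k(p)>s$ for large $k$.
\end{proof}

In all cases of Theorem~\ref{thm:main} the exponent $q=q_k(p)$ is therefore well defined and $2<q<\infty$.

\subsection*{Extremal polynomials stay away from characters}

A single character gives equality in $\|\hat f\|_s\le\|f\|_p$ for every $s$. We need a polynomial with at least two terms that gives equality at the critical exponent. A compactness argument produces a limit of near-extremal polynomials, and the danger is that the limit is a character. The next lemma excludes this: near a character the $L^p$ norm grows quadratically in the perturbation, while the $\ell^s$ norm grows only to order $s>2$.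

Call $f\in T_B$ \emph{normalized} if $\max|\hat f|=1$. Call a finite set $B\subset\mathbb Z$ \emph{admissible} if $p>1$, or if $p=1$ and no element of $B$ is the midpoint of two others.

\begin{lemma}[Local inequality]\label{lem:local}
Let $q_0>2$ and $r\ge1$. There is $\delta_0=\delta_0(p,q_0,r)\in(0,1)$ such that the following holds. If $B$ is admissible, $|B|\le r+1$, and $f\in T_B$ has one coefficient of modulus $1$ and all others of modulus at most $\delta_0$, then $\|\hat f\|_s\le\|f\|_p$ for all $s\in[q_0,\infty)$.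
\end{lemma}

\begin{proof}
Dividing by the leading term we may assume $0\in B$ and $f=1+g$, $g=\sum_{\rho\in R}g_\rho z^\rho$, $R=B\setminus\{0\}$, $|R|\le r$, $|g_\rho|\le\delta$. For $p=1$ admissibility says that $0$ is not a midpoint, so $\rho+\rho'\ne0$ for all $\rho,\rho'\in R$.

Write $w=u+iv$, $|w|\le\frac12$, and $|1+w|^p=(1+y)^{p/2}$ with $y=2u+|w|^2\ge-\frac34$. From $(1+y)^{p/2}=1+\frac p2y+\frac p4(\frac p2-1)y^2+O(|y|^3)$ and $y^2=4u^2+O(|w|^3)$ we get a constant $c_1=c_1(p)$ with
\[
|1+w|^p\ge1+pu+\tfrac p2\big[v^2+(p-1)u^2\big]-c_1|w|^3 .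
\]
Let $r\delta\le\frac12$, so $\|g\|_\infty\le r\delta\le\frac12$, and put $\Sigma=\sum|g_\rho|^2=\int|g|^2\le r\delta^2$. Substitute $w=g$ and integrate. The linear term vanishes since $\int g=0$, and $\int|g|^3\le r\delta\Sigma$. If $p>1$, the bracket is at least $(p-1)|w|^2$. If $p=1$, the bracket is $v^2$; now $\int g^2=\sum_{\rho+\rho'=0}g_\rho g_{\rho'}=0$, whose real part says $\int(\operatorname{Re}g)^2=\int(\operatorname{Im}g)^2$, so $\int(\operatorname{Im}g)^2=\Sigma/2$. With $\mu=p(p-1)/4$ for $p>1$ and $\mu=1/8$ for $p=1$,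
\[
\int|1+g|^p\ge1+2\mu\Sigma-c_1r\delta\Sigma\ge1+\mu\Sigma\qquad\text{if }c_1r\delta\le\mu .
\]
If also $\mu r\delta^2\le1$, then $\|1+g\|_p\ge(1+\mu\Sigma)^{1/2}\ge1+\mu\Sigma/3$, by $p<2$ and $(1+x/3)^2\le1+x$ on $[0,1]$. On the other side, for $s\ge q_0>2$,
\[
\Big(1+\sum|g_\rho|^s\Big)^{1/s}\le1+\tfrac12\sum|g_\rho|^s\le1+\tfrac12\delta^{q_0-2}\Sigma .
\]
Let $\delta_0$ satisfy the three conditions on $\delta$ above and $\frac12\delta_0^{q_0-2}\le\mu/3$.
\end{proof}

\begin{remark}\label{rem:midpoint}
The midpoint condition cannot be dropped. For $0<t\le\frac12$ the function $1+t(z+z^{-1})$ is nonnegative, so its $L^1$ norm is $1<(1+2t^s)^{1/s}$. Hence $\sigma_1(K_k)=\infty$ for $k\ge2$, which is why $p=1$ appears in Theorem~\ref{thm:main} only with $k=1$.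
\end{remark}

\begin{lemma}[Extremal polynomials]\label{lem:extremal}
Let $B$ be admissible, $|B|\le r+1$, and $2<q_0<\sigma<\infty$ where $\sigma=\sigma_p(B)$. Then there is a normalized $f\in T_B$ with $\|\hat f\|_\sigma=\|f\|_p$ that has one coefficient of modulus $1$ and another of modulus at least $\delta_0(p,q_0,r)$.
\end{lemma}

\begin{proof}
Take $s_j\uparrow\sigma$ with $q_0\le s_j<\sigma$, and normalized $f_j\in T_B$ with $\|\hat f_j\|_{s_j}>\|f_j\|_p$. By Lemma~\ref{lem:local} each $f_j$ has, besides a coefficient of modulus $1$, another one of modulus greater than $\delta_0$. Pass to a subsequence along which these two frequencies are fixed and all coefficients converge. The limit $f$ has the stated coefficients and $\|\hat f\|_\sigma\ge\|f\|_p$. Equality holds because $C_{p,\sigma}(B)=1$.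
\end{proof}

\emph{From now on $p,k$ are as in case \textup{(a)} or \textup{(b)} of Theorem~\ref{thm:main}, $K=K_k$ and $q=q_k(p)$.} The set $K$ is admissible, since for $p=1$ it has two elements. Lemma~\ref{lem:extremal} with $q_0=(2+q)/2$ provides $f^*\in T_K$ with at least two nonzero coefficients and $\|\hat f^*\|_q=\|f^*\|_p$. Fix such an $f^*$ and put $w=|f^*|^p$. The construction in the next section needs $w$ to have nonzero Fourier coefficients of arbitrarily high order.

\begin{lemma}\label{lem:notpoly}
The function $w=|f^*|^p$ is not a trigonometric polynomial.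
\end{lemma}

\begin{proof}
Suppose $w=P$ on $\mathbb T$ with $P$ a Laurent polynomial. Let $H(z)=f^*(z)\overline{f^*(1/\bar z)}$, a Laurent polynomial equal to $|f^*|^2$ on $\mathbb T$. On an arc where $f^*\ne0$ we have $\log P=\frac p2\log H$; differentiating along the arc, $P'/P=\frac p2H'/H$ there, and hence as rational functions. If $l<d$ are the lowest and highest exponents in $f^*$, then $z^{d-l}H(z)$ is a polynomial of degree $2(d-l)>0$ with nonzero constant term. So $H$ has a zero $z_0\ne0$, of some order $m\ge1$. The residue of a logarithmic derivative is the order of vanishing, so $pm/2=m'$, where the integer $m'\ge0$ is the order of $P$ at $z_0$. In case (b) this contradicts the irrationality of $p$.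

In case (a), $f^*=\xi_0+\xi_1z$ with $\xi_0\xi_1\ne0$, and $H=(\xi_0+\xi_1z)(\bar\xi_0+\bar\xi_1/z)$ has the zeros $z_0=-\xi_0/\xi_1$ and $1/\bar z_0$. If $|z_0|\ne1$ they are distinct, $m=1$, and $p/2\in[\frac12,1)$ is not an integer. If $|z_0|=1$, then $m=2$ and $m'=p$, which forces $p=m'=1$. But $\theta\mapsto P(e^{i\theta})$ is smooth, nonnegative and vanishes at $z_0$, so its derivative $iz_0P'(z_0)$ vanishes there and $m'\ge2$.
\end{proof}

Apart from Remark~\ref{rem:midpoint}, this lemma is the only reason for the restrictions (a), (b). For rational $p$ and larger $k$ the proof, which uses only that $f^*$ has two terms, breaks down: $|(1+z)^3|^{4/3}=|1+z|^4$ is a trigonometric polynomial.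

\section{Sets with critical exponent slightly above $q$}\label{sec:Ba}

By Lemma~\ref{lem:tensor}, $C_{p,q}(K\times K)=1$, and all the functions $F_c(x,y)=f^*(x)f^*(cy)$, $c\in\mathbb T$, give equality at exponent $q$. Restrict functions on $\mathbb T^2$ to a closed curve $\zeta\mapsto(\zeta^\beta,\zeta^{-\alpha})$. This maps $K\times K$ to a subset of $\mathbb Z$ with the same coefficients. When $\alpha$ is large the curve is nearly equidistributed, so the critical exponent should be near $q$. On the other hand, the mean over $c$ of the integral of $|F_c|^p$ along the curve equals the integral over $\mathbb T^2$. If the integral along the curve depends on $c$ at all, then for some $c$ it is too small, and the inequality at exponent $q$ is broken.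

\begin{example}\label{ex:p1}
Let $p=1$, $k=1$, $q=\lambda$. The polynomial $f^*=1+z$ is extremal, and $w(e^{i\theta})=2\cos(\theta/2)$ for $|\theta|\le\pi$. From $2\cos\frac\theta2\cos j\theta=\cos(j+\frac12)\theta+\cos(j-\frac12)\theta$,
\[
\hat w(j)=\frac1\pi\Big[\frac{(-1)^j}{j+\frac12}+\frac{(-1)^{j+1}}{j-\frac12}\Big]=\frac4\pi\cdot\frac{(-1)^{j+1}}{4j^2-1}.
\]
Let $a\ge3$ and $f(\zeta)=(1+\zeta)(1+c\zeta^{-a})$, with spectrum $\{0,1,-a,1-a\}$. Its four coefficients are unimodular, so $\|\hat f\|_\lambda=4^{1/\lambda}=16/\pi^2$. Expanding $w(c\zeta^{-a})$ in its absolutely convergent Fourier series gives $\|f\|_1=\sum_j\hat w(j)\hat w(aj)c^j$. For $c=(-1)^a$,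
\[
\|f\|_1=\frac{16}{\pi^2}\Big(1+2\sum_{j\ge1}\frac{(-1)^j}{(4j^2-1)(4a^2j^2-1)}\Big)<\frac{16}{\pi^2},
\]
because the series alternates with strictly decreasing terms and a negative first term. So the critical exponent of $\{0,1,-a,1-a\}$ exceeds $\lambda$ for every $a\ge3$, and the defect visibly tends to $0$.
\end{example}

In general we know less about $\hat w$. Let $\mathrm{Sp}=\{j\in\mathbb Z:\hat w(j)\ne0\}$. This set is symmetric because $w$ is real. It is infinite: otherwise the continuous function $w$ would have the same Fourier coefficients as a trigonometric polynomial and hence be equal to it, contrary to Lemma~\ref{lem:notpoly}. Fix $b\in\mathrm{Sp}$, $b\ge1$. The parameter $a$ will range over the infinite set of $a\in\mathrm{Sp}$ with $a>b\max(k,2b)$. The curve is chosen so that the frequencies $a$ and $b$ of the two factors resonate. With $d=\gcd(a,b)$ put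
\[
\alpha=\frac ad\ge\frac ab,\quad\beta=\frac bd\le b,\quad\pi_a(\zeta)=(\zeta^\beta,\zeta^{-\alpha}),\quad B_a=\{\beta x-\alpha y:\ x,y\in K\}.
\]
Then $\alpha,\beta$ are coprime, $\alpha>k$, $\alpha>2\beta$, and $\alpha\to\infty$ as $a\to\infty$. The character $(x,y)\in\mathbb Z^2$ of $\mathbb T^2$ composes with $\pi_a$ to $\zeta^{\beta x-\alpha y}$, and
\begin{equation}\label{eq:coprime}
\beta x-\alpha y=0,\ |x|<\alpha\quad\Longrightarrow\quad x=y=0,
\end{equation}
since $\alpha$ divides $\beta x$, hence $x$.

By \eqref{eq:coprime} and $\alpha>k$, the map $(x,y)\mapsto\beta x-\alpha y$ is a bijection of $K\times K$ onto $B_a$. Thus $F\mapsto F\circ\pi_a$ maps $T_{K\times K}$ onto $T_{B_a}$ and preserves the coefficients. The set $B_a$ is admissible. This needs proof only for $p=1$, $k=1$, when $B_a=\{0,u,v,u+v\}$ with $u=\beta$, $v=-\alpha$. Seen from any of the four points, the other three are at $u'$, $v'$, $u'+v'$ with $u'=\pm u$, $v'=\pm v$. The point is a midpoint only if $u'+v'=0$, $2u'+v'=0$ or $u'+2v'=0$, and $|v|>2|u|>0$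 excludes all three. Put
\[
\delta_0=\delta_0\big(p,q,(k+1)^2-1\big),\qquad\kappa=\frac{\log(1+\delta_0^{q+1})}{(q+1)^2}>0;
\]
neither depends on $a$.

\begin{lemma}\label{lem:above}
$C_{p,q}(B_a)>1$ for every $a$. Consequently $q<p'$.
\end{lemma}

\begin{proof}
For $c\in\mathbb T$ let $f_c(\zeta)=f^*(\zeta^\beta)f^*(c\zeta^{-\alpha})\in T_{B_a}$. Its coefficients are $\hat f^*(x)\hat f^*(y)c^y$, so $\|\hat f_c\|_q=\|\hat f^*\|_q^2=\|f^*\|_p^2=\hat w(0)^{2/p}$. The function
\[
\Phi(c)=\|f_c\|_p^p=\int w(\zeta^\beta)\,w(c\zeta^{-\alpha})\,d\zeta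
\]
is real and continuous. By Fubini's theorem and the substitution $c=c'\zeta^\alpha$,
\[
\hat\Phi(j)=\hat w(j)\int w(\zeta^\beta)\,\zeta^{-\alpha j}\,d\zeta .
\]
The map $\zeta\mapsto\zeta^\beta$ preserves Haar measure. So $\hat\Phi(0)=\hat w(0)^2$, and for $j=b$, where $\alpha b=\alpha d\beta=\beta a$, we get $\hat\Phi(b)=\hat w(b)\hat w(a)\ne0$. Thus $\Phi$ is a nonconstant continuous function with mean $\hat w(0)^2$, and $\Phi(c)<\hat w(0)^2$ for some $c$. For this $c$, $\|f_c\|_p<\|\hat f_c\|_q$.

If $p=1$ then $q<\infty=p'$. If $p>1$ and $q\ge p'$, Hausdorff--Young would give $C_{p,q}(B_a)=1$.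
\end{proof}

\begin{lemma}\label{lem:limit}
For each finite $s>q$ we have $C_{p,s}(B_a)=1$ for all large $a$.
\end{lemma}

\begin{proof}
Otherwise there are $a_i\to\infty$ and normalized $f_i=F_i\circ\pi_{a_i}$, $F_i\in T_{K\times K}$, with $\|\hat F_i\|_s=\|\hat f_i\|_s>\|f_i\|_p$. By Lemma~\ref{lem:local} with $q_0=q$, each $F_i$ has a coefficient of modulus $1$ and another of modulus greater than $\delta_0$. Along a subsequence $F_i\to F$, and $\xi=\hat F$ has at least two nonzero entries. Fix $\delta\in(0,1)$ and let $D\subset\mathbb Z^2\setminus\{0\}$ be the finite set given by Lemma~\ref{lem:transfer} for $H=\mathbb T^2$, $V=K\times K$. By \eqref{eq:coprime} the map $\pi_{a_i}$ satisfies the hypothesis of that lemma as soon as $\alpha_i>|x|$ for all $(x,y)\in D$, and then $\|f_i\|_p\ge(1-\delta)\|F_i\|_p$. Letting $i\to\infty$ and then $\delta\to0$ gives $\|\xi\|_s\ge\|F\|_p$. But $C_{p,q}(K\times K)=1$ gives $\|F\|_p\ge\|\xi\|_q$, and $\|\xi\|_q>\|\xi\|_s$ strictly because $\xi$ has two nonzero entries. This is a contradiction.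
\end{proof}

Let $h_a=\sigma_p(B_a)-q$. Lemma~\ref{lem:above} says $h_a>0$, and Lemma~\ref{lem:limit} says $h_a\to0$, in particular $h_a\le1$ for large $a$. It remains to bound the excess of the constant over $1$ from below in terms of $h_a$. This bound keeps the power $n$ in the next section of order $1/h_a$.

\begin{lemma}\label{lem:kappa}
If $h_a\le1$, then $\log C_{p,q}(B_a)\ge\kappa h_a$.
\end{lemma}

\begin{proof}
Let $\sigma=q+h_a$. Lemma~\ref{lem:extremal} with $q_0=q$ gives a normalized $f\in T_{B_a}$ with $\|\hat f\|_\sigma=\|f\|_p$ and with coefficients of moduli $1$ and at least $\delta_0$. Let $\xi=\hat f$ and $W(s)=\sum|\xi_\gamma|^s$, summed over nonzero entries. Since all $|\xi_\gamma|\le1$ we have $W'\le0$, and $W(s)\ge1+\delta_0^s$. For $q\le s\le q+1$,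
\[
\frac d{ds}\log\|\xi\|_s=-\frac{\log W(s)}{s^2}+\frac{W'(s)}{sW(s)}\le-\frac{\log(1+\delta_0^{q+1})}{(q+1)^2}=-\kappa .
\]
Integrating over $[q,\sigma]$ gives $C_{p,q}(B_a)\ge\|\xi\|_q/\|f\|_p=\|\xi\|_q/\|\xi\|_\sigma\ge e^{\kappa h_a}$.
\end{proof}

\section{Random splitting and the finite blocks}\label{sec:blocks}

In the first two statements of this section $X$ is a compact abelian group, $\chi_1,\dots,\chi_d$ are characters of $X$, and
\[
A=\{e_1\chi_1+\dots+e_d\chi_d:\ e\in K^d\},\qquad|A|\le(k+1)^d .
\]
The cube of Section~\ref{sec:idea} is the case $k=1$, $d=n$, $\chi_i(z)=z_i$. We first count the vectors $\hat f$, $f\in T_A$, $\|f\|_1\le1$, up to precision $t/4$ in each coordinate. A grid in $\mathbb C^A$ would have a logarithm of cardinality of order $|A|$, exponential in $d$, which is useless. Instead we use that $\hat f=\int f(x)\,(\overline{\gamma(x)})_{\gamma\in A}\,dx$ is an average of vectors from a family with only $d$ parameters $\chi_1(x),\dots,\chi_d(x)$, and that an average of bounded vectors is approximated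 by an empirical mean of about $t^{-2}\log|A|$ samples. The tool is Hoeffding's inequality: if $Y_1,\dots,Y_\nu$ are independent copies of a real random variable $Y$ with values in an interval of length $\Delta$, then
\[
\mathbb P\Big(\Big|\frac1\nu\sum_iY_i-\mathbb EY\Big|\ge\tau\Big)\le2e^{-2\nu\tau^2/\Delta^2}.
\]

\begin{lemma}[Entropy bound]\label{lem:entropy}
Let $\varepsilon>0$. There is $c_2=c_2(k,\varepsilon)$ such that for every $0<t\le1$ there is a finite nonempty set $\mathcal N_t\subset\mathbb C^A$ with $\log|\mathcal N_t|\le c_2(d/t)^{2+\varepsilon}$ and with the following property: for each $f\in T_A$ with $\|f\|_1\le1$ some $\eta\in\mathcal N_t$ satisfies $\max_{\gamma\in A}|\hat f(\gamma)-\eta_\gamma|\le t/4$.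
\end{lemma}

\begin{proof}
\emph{Discretization.} Let $Z(x)=(\chi_1(x),\dots,\chi_d(x))\in\mathbb T^d$ and choose for each $\gamma\in A$ an exponent $e(\gamma)\in K^d$ with $\gamma(x)=Z(x)^{e(\gamma)}$, where $Z^e=\prod_iZ_i^{e_i}$. Changing one factor at a time shows $|Z^e-\tilde Z^e|\le dk\max_i|Z_i-\tilde Z_i|$ for $e\in K^d$. Divide the circle into $J=\lceil16\pi dk/t\rceil$ half-open arcs of length $2\pi/J$. This divides $\mathbb T^d$ into $J^d$ cells $\Omega$. Choose a point $Z_\Omega$ in each cell and let $y^\Omega\in\mathbb C^A$ have the unimodular coordinates $y^\Omega_\gamma=\overline{Z_\Omega^{e(\gamma)}}$. Given $f$, put $c_\Omega=\int_{\{Z(x)\in\Omega\}}f\,dx$ and $\xi'=\sum_\Omega c_\Omega y^\Omega$. Then $\sum|c_\Omega|\le1$ and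
\[
|\hat f(\gamma)-\xi'_\gamma|\le\sum_\Omega\int_{\{Z(x)\in\Omega\}}|f|\,\big|Z(x)^{e(\gamma)}-Z_\Omega^{e(\gamma)}\big|\,dx\le\frac{2\pi dk}J\le\frac t8 .
\]

\emph{Sampling.} Let $\mathcal Y$ consist of $0$ and the vectors $\sqrt2\,\omega y^\Omega$, $\omega\in\{\pm1,\pm i\}$; it does not depend on $f$, and $|\mathcal Y|\le4J^d+1$. Let $Y$ be the random vector equal to $\sqrt2\operatorname{sgn}(\operatorname{Re}c_\Omega)\,y^\Omega$ with probability $|\operatorname{Re}c_\Omega|/\sqrt2$, to $\sqrt2\,i\operatorname{sgn}(\operatorname{Im}c_\Omega)\,y^\Omega$ with probability $|\operatorname{Im}c_\Omega|/\sqrt2$, and to $0$ with the remaining probability. The probabilities sum to at most $1$ because $|\operatorname{Re}c|+|\operatorname{Im}c|\le\sqrt2|c|$. Then $\mathbb EY=\xi'$ and $|Y_\gamma|\le\sqrt2$. Average $\nu$ independent copies. If a coordinate deviates from $\xi'_\gamma$ by at least $t/8$, its real or imaginary part deviates by at least $\tau=t/(8\sqrt2)$. With $\Delta=2\sqrt2$ Hoeffding's exponent is $2\nu\tau^2/\Delta^2=\nu t^2/512$,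 and there are $2|A|$ real coordinates, so a deviation occurs with probability at most $4|A|e^{-\nu t^2/512}$. For $\nu=\lfloor512\,t^{-2}\log(4|A|)\rfloor+1$ this is less than $1$. Hence $\hat f$ is within $t/4$, in every coordinate, of an average of $\nu$ vectors from $\mathcal Y$. Let $\mathcal N_t$ be the set of all such averages.

\emph{Counting.} We have $\log|\mathcal N_t|\le\nu\log(4J^d+1)\le\nu d\log(5J)$, where $\nu\le513\,d\,t^{-2}\log(4k+4)$ and $5J\le260\,kd/t$. So $\log|\mathcal N_t|\le513\log(4k+4)\,(d/t)^2\log(260\,kd/t)$, and $\log(260\,ky)\le c(k,\varepsilon)y^\varepsilon$ for $y\ge1$.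
\end{proof}

\begin{proposition}[Coloring]\label{prop:color}
Let $\varepsilon>0$. There is $c_3=c_3(k,\varepsilon)$ such that every set $A$ as above has a partition $A=E_1\sqcup E_2$ with
\[
\#\{\gamma:|\hat f(\gamma)|\ge2^{-j}\}\le c_3(d2^j)^{2+\varepsilon}
\]
for all $j\ge0$, $i=1,2$ and $f\in T_{E_i}$ with $\|f\|_1\le1$.
\end{proposition}

\begin{proof}
For $j\ge0$, $t=2^{-j}$ and $\eta\in\mathcal N_t$ let $P_{j,\eta}=\{\gamma\in A:|\eta_\gamma|\ge t/2\}$, and put $L_j=\lceil\log_2|\mathcal N_{2^{-j}}|\rceil+j+3$. By Lemma~\ref{lem:entropy} and $j+4\le4\cdot2^j$ we have $L_j\le c_3(d2^j)^{2+\varepsilon}$ with $c_3=c_2/\log2+4$. Color the elements of $A$ independently and uniformly with the colors $1,2$. A set with at least $L_j$ elements is monochromatic with probability at most $2\cdot2^{-L_j}$. The probability that some $P_{j,\eta}$ with $|P_{j,\eta}|\ge L_j$ is monochromatic is therefore at most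
\[
\sum_{j\ge0}|\mathcal N_{2^{-j}}|\cdot2\cdot2^{-L_j}\le\sum_{j\ge0}2^{-j-2}=\tfrac12<1 .
\]
Fix a coloring in which this does not happen and let $E_1,E_2$ be the color classes. Let $f\in T_{E_i}$, $\|f\|_1\le1$, $t=2^{-j}$, and take $\eta\in\mathcal N_t$ within $t/4$ of $\hat f$. If $|\hat f(\gamma)|\ge t$ then $|\eta_\gamma|\ge3t/4$, and if $|\eta_\gamma|\ge t/2$ then $|\hat f(\gamma)|\ge t/4>0$, so $\gamma\in E_i$. Thus $\{|\hat f|\ge t\}\subset P_{j,\eta}\subset E_i$. The set $P_{j,\eta}$ is monochromatic, so it has fewer than $L_j$ elements.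
\end{proof}

\begin{proposition}[Blocks]\label{prop:blocks}
For every $M>1$ there are $n\ge1$ and a finite set $A=E_1\sqcup E_2\subset\mathbb Z^n$ with $C_{p,q}(A)\ge M$ and $C_{p,q}(E_i)\le3^{1/q}$ for $i=1,2$.
\end{proposition}

\begin{proof}
Let $a$ be as in Section~\ref{sec:Ba} with $h=h_a\le1$; it will be fixed at the end. Let $n=\lceil\log M/(\kappa h)\rceil$ and $A=B_a^n\subset\mathbb Z^n$. By Lemmas~\ref{lem:tensor} and~\ref{lem:kappa},
\[
C_{p,q}(A)\ge e^{\kappa hn}\ge M,\qquad C_{p,q+h}(A)=1 .
\]
The set $A$ has the form required in Proposition~\ref{prop:color}, with $X=\mathbb T^n$ and the $d=2n$ characters $x_i^\beta$, $x_i^{-\alpha}$. Since $q>2$ we may write $q=2+2\varepsilon$ with $\varepsilon>0$; let $A=E_1\sqcup E_2$ be the corresponding partition. The constant $c_3$ depends only on $k$ and $q$, not on $a$ or $n$.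

Let $f\in T_{E_i}$, $\|f\|_p\le1$, $\xi=\hat f$, and $j_0=\lfloor1/h\rfloor$. For the large coefficients use $|\xi_\gamma|^q=|\xi_\gamma|^{-h}|\xi_\gamma|^{q+h}$ and $C_{p,q+h}(A)=1$:
\[
\sum_{|\xi_\gamma|\ge2^{-j_0}}|\xi_\gamma|^q\le2^{j_0h}\sum_\gamma|\xi_\gamma|^{q+h}\le2 .
\]
For the small ones use $\|f\|_1\le\|f\|_p\le1$ and the shells $2^{-j-1}\le|\xi_\gamma|<2^{-j}$, $j\ge j_0$, each with at most $c_3(2n2^{j+1})^{2+\varepsilon}$ elements:
\[
\sum_{|\xi_\gamma|<2^{-j_0}}|\xi_\gamma|^q\le c_3(4n)^{2+\varepsilon}\sum_{j\ge j_0}2^{j(2+\varepsilon)-j(2+2\varepsilon)}=\frac{c_3(4n)^{2+\varepsilon}2^{-\varepsilon j_0}}{1-2^{-\varepsilon}}\le c_4\,n^{2+\varepsilon}2^{-\varepsilon/h},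
\]
where $j_0\ge1/h-1$ was used and $c_4=c_34^{2+\varepsilon}2^\varepsilon/(1-2^{-\varepsilon})$. Now $n\le1+\log M/(\kappa h)$ with $M,\kappa,\varepsilon,c_4$ independent of $a$, and $h=h_a\to0$. So the last quantity is at most $1$ for large $a$. For such $a$ we get $\|\xi\|_q^q\le3$.
\end{proof}

\section{Assembling the blocks in $\Gamma$}\label{sec:assembly}

The blocks live in the groups $\mathbb Z^n$ with growing $n$. We must place them all in $\Gamma$ so that each keeps its constants and so that polynomials from different blocks cannot cancel each other in $L^p$. Both goals are reached by making each new block behave as a function of new independent variables. This is the only place where the hypothesis on $\Gamma$ enters.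

\begin{lemma}[Embedding]\label{lem:embed}
Let $\Gamma$ be not of bounded exponent, $B\subset\Gamma$ and $A\subset\mathbb Z^n$ finite, $0<\delta<1$. There is a homomorphism $\varphi:\mathbb Z^n\to\Gamma$ such that $(\gamma,u)\mapsto\gamma+\varphi(u)$ is injective on $B\times A$ and, for all scalars $\xi_{\gamma,u}$, the functions
\[
f=\sum\xi_{\gamma,u}\,(\gamma+\varphi(u))\ \text{ on }G,\qquad F(g,z)=\sum\xi_{\gamma,u}\,\gamma(g)z^u\ \text{ on }G\times\mathbb T^n
\]
satisfy $(1-\delta)\|F\|_p\le\|f\|_p\le(1+\delta)\|F\|_p$.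
\end{lemma}

\begin{proof}
First, for finite $U\subset\Gamma$ and an integer $R\ge1$ there is $x\in\Gamma$ with $mx\notin U$ for $1\le|m|\le R$. Otherwise every $x$ has some $mx\in U$, so $R!\,x$ lies in the finite set $\{(R!/m)\gamma:\gamma\in U,\ 1\le|m|\le R\}$. Then the group $R!\,\Gamma$ is finite, of some order $\omega$, and $\omega R!\,\Gamma=0$, contrary to the hypothesis.

Let $D\subset(\Gamma\times\mathbb Z^n)\setminus\{0\}$ be the finite set given by Lemma~\ref{lem:transfer} for $H=G\times\mathbb T^n$ and $V=B\times A$. Let $R\ge1$ bound $|c_i|$ for all $(\gamma,c)\in D$ and all $i$. Choose $x_1,\dots,x_n\in\Gamma$ successively with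
\[
mx_i\notin\Big\{-\gamma-\sum_{l<i}c_lx_l:\ (\gamma,c)\in D\Big\}\qquad(1\le|m|\le R),
\]
and put $\varphi(c)=\sum c_ix_i$ and $\pi(g)=(g,x_1(g),\dots,x_n(g))$. The character $(\gamma,c)$ composes with $\pi$ to $\gamma+\varphi(c)$, so $F\circ\pi=f$. Let $(\gamma,c)\in D$. If $c=0$ then $\gamma\ne0$ and $\gamma+\varphi(c)=\gamma\neq0$. If $c\ne0$ has last nonzero coordinate $c_i$, then $c_ix_i\ne-\gamma-\sum_{l<i}c_lx_l$, that is, $\gamma+\varphi(c)\ne0$. Lemma~\ref{lem:transfer} applies.
\end{proof}

If $m\Gamma=0$, every homomorphism $\varphi$ annihilates $m\mathbb Z^n$, so the lemma fails already for $n=1$, $A=\{0,m\}$.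

\begin{lemma}[Independent blocks]\label{lem:indep}
Let $1\le p\le2$ and let $F_1,\dots,F_N$ be trigonometric polynomials of mean zero on $\mathbb T^{n_1},\dots,\mathbb T^{n_N}$, regarded as functions on the product group. Then $\big(\sum_m\|F_m\|_p^2\big)^{1/2}\le2\sqrt3\,\big\|\sum_mF_m\big\|_p$.
\end{lemma}

\begin{proof}
Let $F=\sum F_m$. For a set $I$ of indices, integrating $F$ over the variables of the blocks $m\notin I$ gives $\sum_{m\in I}F_m$, because the means vanish, and this operation does not increase the $L^p$ norm. Splitting by sign, $\|\sum\epsilon_mF_m\|_p\le2\|F\|_p$ for all signs $\epsilon_m=\pm1$.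

Next we need a lower Khinchine bound. Let $Y=\sum\epsilon_my_m=U+iV$ with complex $y_m$ and independent uniform signs, and $\Sigma=\sum|y_m|^2=\mathbb E|Y|^2$. For real $u_m$, expanding gives $\mathbb E(\sum\epsilon_mu_m)^4=3(\sum u_m^2)^2-2\sum u_m^4\le3(\sum u_m^2)^2$. Hence $\mathbb E|Y|^4=\|U^2+V^2\|_2^2\le(\|U\|_4^2+\|V\|_4^2)^2\le3\Sigma^2$. H\"older's inequality with exponents $\frac32$ and $3$ applied to $|Y|^{2/3}|Y|^{4/3}$ gives $\Sigma\le(\mathbb E|Y|)^{2/3}(3\Sigma^2)^{1/3}$, so $\mathbb E|Y|\ge(\Sigma/3)^{1/2}$.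

Average over signs, use the triangle inequality in $L^p$, the last bound at each point, and \eqref{eq:mink} with $r=2/p\ge1$, $\phi_m=|F_m|^p$:
\[
2\|F\|_p\ge\Big\|\mathbb E\Big|\sum\epsilon_mF_m\Big|\Big\|_p\ge\frac1{\sqrt3}\Big\|\Big(\sum|F_m|^2\Big)^{1/2}\Big\|_p\ge\frac1{\sqrt3}\Big(\sum\|F_m\|_p^2\Big)^{1/2}.\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The value of $q_1(1)$ is Proposition~\ref{prop:q11}, the limit $q_k(p)\to p'$ and the bound $q>2$ are in Proposition~\ref{prop:qk}, and $q<p'$ is in Lemma~\ref{lem:above}. It remains to construct $E_1,E_2$.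

For $m\ge1$ take from Proposition~\ref{prop:blocks} a block $A_m=E_1^m\sqcup E_2^m\subset\mathbb Z^{n_m}$ with $C_{p,q}(A_m)\ge m+1$ and $C_{p,q}(E_i^m)\le3^{1/q}$, translated so that $0\notin A_m$. Let $\delta_m=2^{-m-1}$. Choose $\varphi_m:\mathbb Z^{n_m}\to\Gamma$ inductively by Lemma~\ref{lem:embed}, applied to $B_m=\{0\}\cup\bigcup_{l<m}\varphi_l(A_l)$, the set $\{0\}\cup A_m$ and $\delta_m$. Injectivity on the pairs $(0,u)$ shows that $\varphi_m$ is injective on $A_m$. Comparing $(0,u)$, $u\in A_m$, with $(\gamma,0)$, $\gamma\in B_m$, shows that $\varphi_m(A_m)$ is disjoint from $B_m$. So the sets $\varphi_m(A_m)$ are pairwise disjoint, and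
\[
E_i=\bigcup_{m\ge1}\varphi_m(E_i^m),\qquad i=1,2,
\]
are disjoint.

\emph{The union is not in $S_{p,q}$.} Lemma~\ref{lem:embed} with coefficients supported on the pairs $(0,u)$ matches each polynomial in $T_{A_m}$ with one in $T_{\varphi_m(A_m)}$ that has the same coefficients and $L^p$ norm larger by at most the factor $1+\delta_m$. Hence $C_{p,q}(E_1\cup E_2)\ge C_{p,q}(A_m)/(1+\delta_m)\ge(m+1)/2$ for all $m$.

\emph{Each $E_i$ is in $S_{p,q}$.} For scalars $\xi_{m,u}$ let $f_m=\sum_{u\in A_m}\xi_{m,u}\varphi_m(u)$ on $G$ and $F_m(z)=\sum_{u\in A_m}\xi_{m,u}z^u$ on $\mathbb T^{n_m}$. We claim that for every $N\ge0$ and every constant $f_0$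
\begin{equation}\label{eq:decouple}
\Big\|f_0+\sum_{m\le N}f_m\Big\|_{L^p(G)}\ge\prod_{m\le N}(1-\delta_m)\,\Big\|f_0+\sum_{m\le N}F_m\Big\|_{L^p(\prod_{m\le N}\mathbb T^{n_m})}.
\end{equation}
The constant is carried along because it makes the induction close. For $N=0$ both sides are $|f_0|$. For $N\ge1$ the frequencies on the left correspond to the pairs $(0,0)$, $(\gamma,0)$ with $\gamma\in B_N\setminus\{0\}$, and $(0,u)$ with $u\in A_N$. By Lemma~\ref{lem:embed} the left side is at least $(1-\delta_N)$ times the $L^p(G\times\mathbb T^{n_N})$ norm of $f_0+\sum_{m<N}f_m(g)+F_N(z)$. For fixed $z$ apply the induction hypothesis with the constant $f_0+F_N(z)$, raise to the power $p$ and integrate in $z$. This proves \eqref{eq:decouple}, and the product is at least $1-\sum_m2^{-m-1}=\frac12$.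

Let $f\in T_{E_i}$. Then $f=\sum_{m\le N}f_m$ for some $N$, with $F_m\in T_{E_i^m}$, and $\|\sum F_m\|_p\le2\|f\|_p$ by \eqref{eq:decouple} with $f_0=0$. The $F_m$ have mean zero since $0\notin A_m$. The coefficients of $f$ are those of $F_1,\dots,F_N$, each occurring once. Using $C_{p,q}(E_i^m)^q\le3$, then $q\ge2$, then Lemma~\ref{lem:indep},
\[
\|\hat f\|_q^q=\sum_m\|\hat F_m\|_q^q\le3\sum_m\|F_m\|_p^q\le3\Big(\sum_m\|F_m\|_p^2\Big)^{q/2}\le3\,\big(4\sqrt3\,\|f\|_p\big)^q .
\]
Thus $C_{p,q}(E_i)\le4\sqrt3\cdot3^{1/q}<\infty$.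
\end{proof}

\begin{thebibliography}{1}
\bibitem{lacunary} \emph{Some types of lacunary Fourier series}, \texttt{https://bibliotekanauki.pl/articles/724013.pdf}.
\end{thebibliography}
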